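# Quasi-invariance of Gaussian measures under the cubic Schrödinger flow on the sphere

## 1. Two modes on the sphere

On $S^2$ consider the cubic nonlinear Schrödinger equation (NLS)
$$(i\partial_t+\Delta)u=|u|^2u,\qquad u(0)=u_0 .$$
Keep only two eigenfunctions of the Laplacian: the constant $\varphi_0=(4\pi)^{-1/2}$ and $\varphi_1=(3/4\pi)^{1/2}x_3$, with $-\Delta\varphi_0=0$ and $-\Delta\varphi_1=2\varphi_1$. Write $u=c_0\varphi_0+c_1\varphi_1$ and project the nonlinearity on the two modes. Since $\int x_3^2=4\pi/3$ and $\int x_3^4=4\pi/5$,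
$$\int\varphi_0^4=\int\varphi_0^2\varphi_1^2=\frac1{4\pi},\qquad\int\varphi_1^4=\frac{9}{20\pi},$$
and integrals with an odd number of factors $\varphi_1$ vanish. The projected equation is $\dot c_0=-iF_0$, $\dot c_1=-i(2c_1+F_1)$ with
$$F_0=\tfrac1{4\pi}\big(|c_0|^2c_0+2|c_1|^2c_0+c_1^2\bar c_0\big),\qquad F_1=\tfrac1{4\pi}\big(2|c_0|^2c_1+c_0^2\bar c_1+\tfrac95|c_1|^2c_1\big).$$

Now draw the data at random: $c_0=g_0$, $c_1=3^{-\alpha/2}g_1$, with $g_0,g_1$ independent standard complex Gaussians, that is, $\mathbb Eg=\mathbb Eg^2=0$ and $\mathbb E|g|^2=1$. (The $3$ is $1+2$, one plus the eigenvalue.) The law $\mu$ has a density proportional to $e^{-\mathcal E}$ with $\mathcal E=|c_0|^2+3^\alpha|c_1|^2$. What does the flow $\phi_t$ do to $\mu$?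

The flow preserves Lebesgue measure on $\mathbb C^2$, because the divergence of the field is $2\,\mathrm{Re}\sum_n\partial_{c_n}\dot c_n$ and each $\partial_{c_n}\dot c_n$ is $-i$ times a real number. Hence $(\phi_t)_*\mu$ has density
$$f_t(u)=e^{\mathcal E(u)-\mathcal E(\phi_{-t}u)}$$
with respect to $\mu$. How does $\mathcal E$ move? We use $\mathrm{Re}(-iz)=\mathrm{Im}\,z$ all the time:
$$\frac{d}{dt}|c_1|^2=2\,\mathrm{Im}(F_1\bar c_1)=\frac1{2\pi}\mathrm{Im}(c_0^2\bar c_1^2)=-\frac{d}{dt}|c_0|^2,\qquad \frac{d\mathcal E}{dt}=\frac{3^\alpha-1}{2\pi}\,\mathrm{Im}(c_0^2\bar c_1^2).$$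
At $c_0=1$, $c_1=e^{-i\pi/4}$ the derivative is not zero, so $\mu$ is not invariant. But it is transported to a measure with a positive density with respect to itself.

One more computation on this example. In terms of the Gaussians, $\frac{d\mathcal E}{dt}=\frac{1-3^{-\alpha}}{2\pi}\mathrm{Im}(g_0^2\bar g_1^2)$: the weight $3^\alpha$ has disappeared, and what remains is of size $1$, with a sign that oscillates in time, since the linear part of the equation turns $c_1^2$ with frequency $4$. Put $\mathcal R=\frac{3^\alpha}{8\pi}\mathrm{Re}(\bar c_0^2c_1^2)$. The linear part of $\dot c_1$ contributes to $\dot{\mathcal R}$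
$$\frac{3^\alpha}{8\pi}\mathrm{Re}(-4i\,\bar c_0^2c_1^2)=\frac{3^\alpha}{2\pi}\mathrm{Im}(\bar c_0^2c_1^2)=-\frac{3^\alpha}{2\pi}\mathrm{Im}(c_0^2\bar c_1^2).$$
So $\frac{d}{dt}(\mathcal E+\mathcal R)$ no longer contains the quartic term with the large weight. It contains the same term with weight $1$, and terms of degree six.

## 2. From two modes to infinitely many

Let $(\varphi_n)_{n\ge0}$ be an orthonormal basis of $L^2(S^2)$ of real eigenfunctions, $-\Delta\varphi_n=\lambda_n^2\varphi_n$, $0=\lambda_0<\lambda_1\le\lambda_2\le\dots$, put $\ell_n=\langle\lambda_n\rangle=(1+\lambda_n^2)^{1/2}$, let $(g_n)$ be independent standard complex Gaussians, and let $\mu_\alpha$ be the law of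
$$\psi_\alpha(x,\omega)=\sum_{n\ge0}\frac{g_n(\omega)}{\ell_n^{\alpha}}\varphi_n(x).$$
The formal density is $e^{-\|u\|_\alpha^2}$ with $\|u\|_\alpha^2=\sum\ell_n^{2\alpha}|c_n|^2$. But $\ell_n^{2\alpha}|c_n|^2=|g_n|^2$, so $\|u\|_\alpha^2=\infty$ almost surely, and $\mathcal E(u)-\mathcal E(\Phi_{-t}u)$ is a difference of two infinite quantities. Two linear maps show what can happen.

*Phases.* The map $c_n\mapsto e^{-it\lambda_n^2}c_n$ (the flow of the linear equation) turns independent standard complex Gaussians into independent standard complex Gaussians. It preserves $\mu_\alpha$.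

*Dilations.* Let $\eta>0$ and $u\mapsto(1+\eta)u$. By the law of large numbers $\frac1K\sum_{n<K}\ell_n^{2\alpha}|c_n|^2\to1$ for $\mu_\alpha$-almost every $u$, while for almost every $u$ under the pushforward measure the limit is $(1+\eta)^2$. The two measures live on disjoint sets, although in any finite dimension the same map gives a smooth positive density.

Recall that the **pushforward** is $(\Phi_t)_*\mu(A)=\mu(\Phi_t^{-1}A)$, and that $\nu\ll\mu$ (**absolute continuity**) means that $\mu(A)=0$ implies $\nu(A)=0$. The measure $\mu$ is **quasi-invariant** under $\Phi_t$ if $(\Phi_t)_*\mu\ll\mu$ for every $t\in\mathbb R$. Phases give quasi-invariance, dilations do not. On which side is NLS? This is a question in "Probabilistic Well-Posedness And Gibbs Measure" (https://tzvetkov.perso.math.cnrs.fr/aussois.pdf): prove or disprove quasi-invariance of $\mu_\alpha$, at least for $\alpha$ large. One has $\psi_\alpha\in H^s$ almost surely for every $s<\alpha-1$,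 and by Brézis–Gallouët NLS is globally well-posed in $H^s(S^2)$ for $s\ge1$, so for large $\alpha$ the flow $\Phi_t$ is defined on a set of full measure. The answer is that quasi-invariance holds for $\alpha>4$.

**Theorem A.** Let $M=S^2$, $\alpha>4$. For every $t\in\mathbb R$, $(\Phi_t)_*\mu_\alpha\ll\mu_\alpha$, and also $\mu_\alpha\ll(\Phi_t)_*\mu_\alpha$.

**Theorem B.** Let $M$ be any closed (compact, boundaryless) Riemannian surface, $\alpha>4$, $\mu=\mu_\alpha$. There is $\sigma\in(3,\alpha-1)$ such that, with $B_R=\{\|u\|_\sigma\le R\}\subset H^\sigma(M)$ (so $\mu(\bigcup_RB_R)=1$):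

1. for all $R,T>0$, $\theta\in(0,1)$ there is $C$ with $\mu(\Phi_t(A))\le C\,\mu(A)^\theta$ for all Borel $A\subset B_R$ and $|t|\le T$;
2. $(\Phi_t)_*\mu$ and $\mu$ are mutually absolutely continuous, and $f_t=\frac{d(\Phi_t)_*\mu}{d\mu}$ satisfies $\sup_{|t|\le T}\int_{B_R}(f_t^q+f_t^{-q})\,d\mu<\infty$ for all $R,T$ and all $q<\infty$.

Nothing is claimed for $\alpha\le4$, and the condition $\alpha>4$ is what the argument needs; it is not claimed to be optimal. If Gaussians are normalized by $\mathbb E|g|^2=2$, rescale $u$ by $\sqrt2$: this replaces $|u|^2u$ by $2|u|^2u$, and the proof below is unchanged with $k|u|^2u$, $k>0$.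

## 3. Conventions and textbook facts

From now on $M$ is a closed Riemannian surface; think of $S^2$. We write $D=(1-\Delta)^{1/2}$, $\|u\|_s=\|D^su\|_{L^2}$, $\|u\|_2$ for the $L^2$ norm whenever a Lebesgue norm is meant (the Sobolev exponents that occur are called $s,\sigma,\alpha,\beta,J,1$ or are expressions in these), $\langle f,g\rangle=\int f\bar g$, $F(u)=|u|^2u$, $\tau_n=\ell_n^{2\alpha}$. The letter $C$ denotes constants depending only on $M$, $\alpha$ and the parameter $\delta$ fixed in Section 5; $C_R$ may also depend on $R$.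

**Blocks.** For $i\ge0$, block $i$ is $\{n:2^i\le\ell_n<2^{i+1}\}$. A function *lives in* block $i$ if only those coefficients are nonzero. On $S^2$ the eigenvalue of degree $l$ is $l(l+1)$, so $\ell_n^2=l^2+l+1$: degree $0$ is in block $0$ ($\ell=1$), degree $1$ also ($\ell=\sqrt3$), degree $2$ in block $1$ ($\ell=\sqrt7$).

**(F1)** $\sum_{\ell_n\le L}\varphi_n(x)^2\le CL^2$ for $L\ge1$ (Hörmander's local Weyl law). On $S^2$ this is the addition theorem: the $2l+1$ functions of degree $l$ have squares summing to $(2l+1)/4\pi$, and $\sum_{l\le K}(2l+1)=(K+1)^2$. Integrating in $x$, $\#\{n:\ell_n\le L\}\le CL^2$. By Cauchy–Schwarz, $\|f\|_\infty\le C2^i\|f\|_2$ if $f$ lives in block $i$, and $\|f\|_\infty\le CL\|f\|_2$ if $f$ lives in $\ell_n\le L$. Summing the first bound over blocks, $H^s\subset L^\infty$ for $s>1$.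

**(F2)** (Moser) For $s\ge0$, $\|fg\|_s\le C_s(\|f\|_\infty\|g\|_s+\|f\|_s\|g\|_\infty)$. In particular $\|F(u)\|_s\le C_s\|u\|_\infty^2\|u\|_s$, and $H^s$ is an algebra for $s>1$.

**(F3)** Let $(g_n)_{n\in I}$, $I$ finite, be independent standard complex Gaussians and $p\ge2$. The variables
$$\sum K_{nm}g_n\bar g_m-\sum K_{nn},\qquad\sum K_{nm}g_ng_m,\qquad\sum K_{nm}\bar g_n\bar g_m$$
have $L^p$ norm at most $Cp\|K\|_{HS}$, where $\|K\|_{HS}^2=\sum|K_{nm}|^2$, and $\sum h_ng_n$, $\sum h_n\bar g_n$ have $L^p$ norm at most $C\sqrt p\,\|h\|_{\ell^2}$.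

First take $p=2$. For $n\ne m$ the variables $g_n\bar g_m$ of distinct ordered pairs are orthogonal with norm $1$ (for $(n,m)$ against $(m,n)$ one gets $\mathbb Eg_n^2\,\mathbb E\bar g_m^2=0$), they are orthogonal to the $|g_k|^2-1$, and $\mathrm{Var}|g|^2=1$; so the first norm equals $\|K\|_{HS}$. For the second, $\mathbb E|g|^4=2$ gives $2\sum|K_{nn}|^2+\sum_{n<m}|K_{nm}+K_{mn}|^2\le2\|K\|_{HS}^2$. The third is its conjugate. The linear ones give $\|h\|_{\ell^2}$. For general $p$ use Nelson's hypercontractivity, $\|X\|_{L^p}\le(p-1)^{d/2}\|X\|_{L^2}$ for a real polynomial $X$ of degree at most $d$ in finitely many independent Gaussians, on real and imaginary parts. (Example: $\||g|^2\|_{L^p}=\Gamma(p+1)^{1/p}$ does grow linearly in $p$, so the factor $p$ is natural.)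

## 4. The variance of $\frac{d}{dt}\|u\|_\alpha^2$ and the resonances

Let $\Pi_N$ be the projector onto $E_N=\mathrm{span}\{\varphi_n:\lambda_n\le N\}$. On $E_N$ consider the truncated equation $i\partial_tu+\Delta u=\Pi_NF(u)$, that is
$$\dot c_n=-i(\lambda_n^2c_n+F_n),\qquad F_n=\langle F(u),\varphi_n\rangle,\qquad\lambda_n\le N. \tag{1}$$
As in Section 1 everything depends on $\mathcal E(u)=\|u\|_\alpha^2=\sum\tau_n|c_n|^2$, and, since $\lambda_n^2|c_n|^2$ is real,
$$\frac{d}{dt}\mathcal E(u)=2\,\mathrm{Im}\sum_n\tau_nF_n\bar c_n=2\,\mathrm{Im}\sum_{n_1,\dots,n_4}\tau_{n_4}\,c_{n_1}\bar c_{n_2}c_{n_3}\bar c_{n_4}\int\varphi_{n_1}\varphi_{n_2}\varphi_{n_3}\varphi_{n_4}.\tag{2}$$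

**A first attempt.** A sensible person would try to bound the right side of (2) in $L^p(\mu)$, uniformly in $N$ and with slow growth in $p$, and then integrate in time. Let us test $p=2$ on $S^2$. For $n\ne0$ the monomial $c_0^2\bar c_n^2$ and its conjugate occur in (2) through $(n_1,\dots,n_4)=(0,n,0,n)$ and $(n,0,n,0)$, and contribute together
$$\frac{\tau_n-1}{2\pi}\,\mathrm{Im}(c_0^2\bar c_n^2).$$
Under $\mu$ these contributions are orthogonal to each other and to everything else in (2). Indeed $\mathbb E[c_0^2\bar c_n^2\,\overline{c_ac_b\bar c_d\bar c_e}]\neq0$ forces each index to occur as often without as with a bar, so $a=b=0$ and $d=e=n$. Since $\mathbb E|c_0|^4=2$, $\mathbb E|c_n|^4=2\tau_n^{-2}$, we have $\mathbb E(\mathrm{Im}\,c_0^2\bar c_n^2)^2=2\tau_n^{-2}$, and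
$$\Big\|\frac{d\mathcal E}{dt}\Big\|_{L^2(\mu)}^2\ \ge\ \frac1{2\pi^2}\sum_{0<\lambda_n\le N}(1-\tau_n^{-1})^2\ \ge\ cN^2 \quad(N\ge2).$$
Each high mode interacting with low modes gives a contribution of size $1$, and there are about $N^2$ modes. The attempt stops exactly at the interactions of two high frequencies with two low ones.

**The correction on the same terms.** In Section 1 we removed such a term by adding $\mathcal R$. For all $n\neq0$ on $S^2$, add $\sum_n\frac{\tau_n}{4\pi\lambda_n^2}\mathrm{Re}(\bar c_0^2c_n^2)$. The linear evolution of $c_n^2$ contributes $\frac{\tau_n}{2\pi}\mathrm{Im}(\bar c_0^2c_n^2)$ to its derivative, which cancels the part with weight $\tau_n$. And the size of the correction? In terms of the $g_n$ it is $\frac1{4\pi}\sum\lambda_n^{-2}\mathrm{Re}(\bar c_0^2g_n^2)$. Given $c_0$, its variance over all modes is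
$$\frac{|c_0|^4}{16\pi^2}\sum_{l\ge1}\frac{2l+1}{l^2(l+1)^2}=\frac{|c_0|^4}{16\pi^2}\sum_{l\ge1}\Big(\frac1{l^2}-\frac1{(l+1)^2}\Big)=\frac{|c_0|^4}{16\pi^2}.$$
We gained the factor $\lambda_n^{-2}$, and in dimension two this is enough.

**Why not divide by the full phase.** For a general quadruple the linear evolution turns the monomial in (2) with frequency $\lambda_{n_1}^2-\lambda_{n_2}^2+\lambda_{n_3}^2-\lambda_{n_4}^2$, and one may want to divide by it. This is not always possible. On $S^2$ take zonal modes of degrees $6,3,0,5$ in positions $1,2,3,4$: the frequency is $42-12+0-30=0$. The integral is not zero: with $xP_n=\frac{n+1}{2n+1}P_{n+1}+\frac n{2n+1}P_{n-1}$, the coefficient of $P_6$ in $xP_5$ is $\frac6{11}$, in $x^3P_5$ it is $\frac6{11}\big(\frac{49}{195}+\frac{36}{143}+\frac{25}{99}\big)=\frac6{11}\cdot\frac{34}{45}$, and since $P_3=\frac12(5x^3-3x)$, in $P_3P_5$ it is $\frac6{11}\cdot\frac12\big(\frac{34}9-3\big)=\frac7{33}$. On a general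 surface the frequencies may also be small without vanishing.

**What to do instead.** Divide only by the phases of the two *high* frequencies $n,n'$. When they occur as $c_n\bar c_{n'}$, the two possible positions of $n_4$ combine the weights to $\tau_n-\tau_{n'}$, and the divisor is $\lambda_n^2-\lambda_{n'}^2=\ell_n^2-\ell_{n'}^2$. The quotient is a divided difference of $x\mapsto x^\alpha$: the numerator vanishes whenever the divisor does, and the quotient is $O(\max(\ell_n,\ell_{n'})^{2\alpha-2})$. When they occur as $c_nc_{n'}$ the divisor $\lambda_n^2+\lambda_{n'}^2$ is large. No small divisors appear. The price is a time derivative falling on the *low* frequencies, which $\sigma>3$ will make harmless. Finally, given the low frequencies, what remains is a quadratic form in the high Gaussians, with mean zero and small Hilbert–Schmidt norm, so (F3) applies.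

## 5. Inverting only the two high phases

**Parameters.** Given $\alpha>4$ put
$$\delta=\frac{\alpha-4}{2\alpha-1}\in(0,\tfrac12),\qquad\epsilon=1-2\delta\in(0,1),\qquad\sigma=\alpha-1-\delta,\qquad\kappa=1-\epsilon(1+\delta).$$
Then
$$\sigma>3,\qquad \epsilon(\sigma-1)>2+2\delta,\qquad \kappa\in(0,1),\qquad 3\sigma>2\alpha+1.\tag{3}$$
Check: $\sigma-3=\alpha-4-\delta>0$ since $2\alpha-1>1$. Next, $\epsilon(\sigma-1)-(2+2\delta)=(1-2\delta)(\alpha-2-\delta)-2-2\delta=\alpha-4-\delta(2\alpha-1)+2\delta^2=2\delta^2>0$. Further $\kappa=\delta+2\delta^2$, which lies in $(0,1)$ as $\delta<\frac12$. And $3\sigma-2\alpha-1=\alpha-4-3\delta>0$ since $2\alpha-1>3$.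

By (F1), $\mathbb E\|\psi_\alpha\|_\sigma^2=\sum\ell_n^{2\sigma-2\alpha}=\sum\ell_n^{-2-2\delta}\le C\sum_i2^{2i}2^{-(2+2\delta)i}<\infty$, so $\mu$ is a Borel probability measure on the Polish space $H^\sigma$.

**High and low.** For $j\ge1$ let $j^*=\lfloor\epsilon j\rfloor<j$ and $M_j=2^{j^*}\ge1$. Relative to $j$, an index is *high* if $\ell_n\ge M_j$, i.e. its block index is at least $j^*$, and *low* otherwise. Let $\mathcal H_j=\{n:\ell_n\ge M_j\}$. For $u=\sum c_n\varphi_n\in E_N$ write $u=v_j+w_j$,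
$$v_j=\sum_{\ell_n<M_j}c_n\varphi_n,\qquad w_j=\sum_{n\in\mathcal H_j}c_n\varphi_n,\qquad V=|v_j|^2,\qquad Z=v_j^2,$$
$$\mathcal P_j=\{(n,n')\in\mathcal H_j^2:\ 2^j\le\max(\ell_n,\ell_{n'})<2^{j+1}\},\qquad G_{nn'}=\int G\varphi_n\varphi_{n'}=G_{n'n}.$$
All indices satisfy $\lambda_n\le N$; $N$ is arbitrary and no constant depends on it. Note $V_{nn'}\in\mathbb R$ and $\overline{Z_{nn'}}=\bar Z_{nn'}$, as the $\varphi_n$ are real. The threshold is $2^{\epsilon j}$ and not $2^j$: the gap will be used in (r2) below and in the term with $F(v)$ in Section 8.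

**Step 1: splitting (2).** This isolates the interactions that need a correction. Let $j_0\ge1$ be a parameter. For a quadruple in (2) let $j$ be the largest of its four block indices; for $j\ge1$ the entry attaining it is high. Split the quadruples into

- (r0): $j<j_0$; and for $j\ge j_0$:
- (r1): at least three high entries;
- (r2): exactly one high entry;
- (r3): exactly two high entries, $n_4$ low;
- (main): exactly two high entries, $n_4$ high.

In the main part put $n'=n_4$ and let $n$ be the other high index. The larger of the two lies in block $j$, since low entries are in blocks below $j^*\le j$; so $(n,n')\in\mathcal P_j$. If $n$ is in position $1$ or $3$, summing over the two low entries gives $V_{nn'}c_n\bar c_{n'}$; in position $2$ it gives $Z_{nn'}\bar c_n\bar c_{n'}$. So the main part is $\sum_{j\ge j_0}S_j$ with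
$$S_j=2\,\mathrm{Im}\sum_{\mathcal P_j}\tau_{n'}\big[2V_{nn'}c_n\bar c_{n'}+Z_{nn'}\bar c_n\bar c_{n'}\big].$$
Exchange $n$ and $n'$ and average. Since $V$ is real, exchanging changes the sign of $\mathrm{Im}(V_{nn'}c_n\bar c_{n'})$, so the weights $\tau_{n'}$ combine to $\frac12(\tau_{n'}-\tau_n)$; in the $Z$ term they combine to $\frac12(\tau_n+\tau_{n'})$. Taking a conjugate in the second term,
$$S_j=-2\,\mathrm{Im}\sum_{\mathcal P_j}(\tau_n-\tau_{n'})V_{nn'}c_n\bar c_{n'}-\mathrm{Im}\sum_{\mathcal P_j}(\tau_n+\tau_{n'})\bar Z_{nn'}c_nc_{n'}.\tag{4}$$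

**Step 2: the correction.** It is chosen so that the linear evolution of the two high modes reproduces $-S_j$. On $\mathcal P_j$ define symmetric real coefficients
$$a_{nn'}=\frac{\tau_n-\tau_{n'}}{\lambda_n^2-\lambda_{n'}^2}\ \text{ if }\lambda_n\ne\lambda_{n'},\qquad a_{nn'}=0\ \text{ if }\lambda_n=\lambda_{n'},\qquad b_{nn'}=\frac{\tau_n+\tau_{n'}}{\lambda_n^2+\lambda_{n'}^2}.$$
Then
$$0\le a_{nn'},\,b_{nn'}\le C2^{(2\alpha-2)j}.\tag{5}$$
For $a$: $\tau_n=(\ell_n^2)^\alpha$ and $\lambda_n^2-\lambda_{n'}^2=\ell_n^2-\ell_{n'}^2$, so the mean value theorem gives $a_{nn'}=\alpha\xi^{\alpha-1}$ with $\xi\le\max(\ell_n,\ell_{n'})^2$. For $b$: on $\mathcal P_j$, $j\ge1$, the maximum $m=\max(\ell_n,\ell_{n'})$ is at least $2$, so $\lambda_n^2+\lambda_{n'}^2\ge m^2-1\ge\frac12m^2$, while $\tau_n+\tau_{n'}\le2m^{2\alpha}$. Set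
$$\mathcal R=\sum_{j\ge j_0}\mathcal R_j,\qquad\mathcal R_j=\sum_{\mathcal P_j}\big[2a_{nn'}V_{nn'}\mathrm{Re}(c_n\bar c_{n'})+\mathrm{Re}(b_{nn'}\bar Z_{nn'}c_nc_{n'})\big],\tag{6}$$
a finite sum for each $N$.

**Step 3: the derivative of $\mathcal E+\mathcal R$.** We check the cancellation and list what is left. The linear part $-i\lambda_n^2c_n$ of $\dot c_n$, $n\in\mathcal H_j$, multiplies $c_n\bar c_{n'}$ by $-i(\lambda_n^2-\lambda_{n'}^2)$ and $c_nc_{n'}$ by $-i(\lambda_n^2+\lambda_{n'}^2)$. Since $\mathrm{Re}(-i\vartheta z)=\vartheta\,\mathrm{Im}\,z$ for real $\vartheta$, its contribution to $\frac d{dt}\mathcal R_j$ is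
$$2\,\mathrm{Im}\sum_{\mathcal P_j}(\tau_n-\tau_{n'})V_{nn'}c_n\bar c_{n'}+\mathrm{Im}\sum_{\mathcal P_j}(\tau_n+\tau_{n'})\bar Z_{nn'}c_nc_{n'}=-S_j ;$$
if $\lambda_n=\lambda_{n'}$ then $\tau_n=\tau_{n'}$, and setting $a_{nn'}=0$ lost nothing. Therefore, along (1),
$$\mathcal Q:=\frac{d}{dt}(\mathcal E+\mathcal R)=(r0)+(r1)+(r2)+(r3)+\sum_{j\ge j_0}(T1_j+T2_j),\tag{7}$$
where $T1_j$ collects the derivatives of the low factors and $T2_j$ the nonlinear parts $-iF_n$ of the high factors: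
$$T1_j=\sum_{\mathcal P_j}\big[2a_{nn'}(\partial_tV)_{nn'}\mathrm{Re}(c_n\bar c_{n'})+\mathrm{Re}(b_{nn'}\overline{(\partial_tZ)_{nn'}}c_nc_{n'})\big],$$
$$T2_j=4\sum_{\mathcal P_j}a_{nn'}V_{nn'}\mathrm{Re}(-iF_n\bar c_{n'})+2\,\mathrm{Re}\sum_{\mathcal P_j}b_{nn'}\bar Z_{nn'}(-iF_n)c_{n'}.$$
In $T2_j$ the derivative falls on $c_n$ or on $c_{n'}$, and the two cases agree by symmetry of $a,b,V,Z$; this is the factor $2$. The function $\mathcal Q$ is a polynomial on $E_N$. Here is what Sections 6–8 prove.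

**Proposition 1.** Let $\mathcal R$, $\mathcal Q$ be evaluated at $\Pi_Nu$, $u\sim\mu$. Then $\mathcal Q=\mathcal Q^{(1)}+\mathcal Q^{(2)}$ and, for all $R\ge1$, $p\ge2$, $j_0\ge1$, uniformly in $N$:
$$\|\mathcal R1_{B_R}\|_{L^p(\mu)}\le C_Rp2^{-j_0},\qquad|\mathcal Q^{(1)}|1_{B_R}\le C_{R,j_0},\qquad\|\mathcal Q^{(2)}1_{B_R}\|_{L^p(\mu)}\le C_Rp\,2^{-\kappa j_0}.$$

Note that the constants $C_R$ in the first and third bounds do not depend on $j_0$: by raising $j_0$ we make $\mathcal R$ and $\mathcal Q^{(2)}$ as small as we like, and pay only in the bounded part $\mathcal Q^{(1)}$. In deterministic bounds below, $u\in E_N$ and $\|u\|_\sigma\le R$; the projection $\Pi_N$ does not increase $\|\cdot\|_\sigma$.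

## 6. The terms bounded on balls of $H^\sigma$

**Lemma 2.** If $f_1,\dots,f_4$ live in blocks $i_1\ge i_2\ge i_3\ge i_4$ and $J\ge1$, then
$$\Big|\int f_1f_2f_3f_4\Big|\le C_J2^{-J(i_1-i_2)}2^{i_3+i_4}\prod_{a=1}^4\|f_a\|_2.\tag{8}$$

*Proof.* Since the $\varphi_n$ are real, $D$ is symmetric for $(f,g)\mapsto\int fg$, so the integral is $\int D^{-J}f_1\cdot D^J(f_2f_3f_4)$. Here $\|D^{-J}f_1\|_2\le2^{-Ji_1}\|f_1\|_2$. By (F2) used twice, with $\|f_a\|_J\le2^{J(i_a+1)}\|f_a\|_2$ and $\|f_a\|_\infty\le C2^{i_a}\|f_a\|_2$, the norm $\|f_2f_3f_4\|_J$ is at most $C_J\prod_{a\ge2}\|f_a\|_2$ times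
$$2^{Ji_2+i_3+i_4}+2^{Ji_3+i_2+i_4}+2^{Ji_4+i_2+i_3}.$$
As $J\ge1$, the last two are at most the first: for instance the quotient of the first by the second is $2^{(J-1)(i_2-i_3)}\ge1$. $\square$

(Example: on $S^2$, with $f_1,\dots,f_4$ of degrees $l_1>l_2+l_3+l_4$, the integral is zero, because $f_2f_3f_4$ is a polynomial of degree less than $l_1$ on the sphere. The factor $2^{-J(i_1-i_2)}$ is the form in which this survives on a general surface.)

**Step: bounding (r0)–(r3).** The aim is $|(r0)+(r1)+(r2)+(r3)|\le C_{R,j_0}$. The classification depends only on blocks, so we decompose each factor of (2) into block components and apply (8) to components of $u$ or $\bar u$ (conjugation preserves blocks); the factor at position $4$ is replaced by $D^{2\alpha}$ of it. The component of $u$ in block $i$ has $L^2$ norm at most $2^{-\sigma i}R$. Below $i_1\ge i_2\ge i_3\ge i_4$ are the ordered block indices, $i_1=j$; there are at most $24$ orderings. We take $J$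 large, in particular $J>\sigma$.

*(r0)*: finitely many blocks occur, so the bound is $C_{j_0}R^4$.

*(r1)*: here $i_3\ge j^*$, and the weight is at most $C2^{2\alpha j}$. The sum over $i_2,i_3,i_4$ is at most
$$CR^42^{2\alpha j}\sum2^{-\sigma j-\sigma i_2-J(j-i_2)}2^{(1-\sigma)(i_3+i_4)}\le CR^42^{(2\alpha-2\sigma)j}2^{-(\sigma-1)j^*},$$
because $\sum_{i_2\le j}2^{-J(j-i_2)-\sigma i_2}\le C2^{-\sigma j}$, the sum over $i_3\ge j^*$ gives $C2^{-(\sigma-1)j^*}$, and that over $i_4\ge0$ gives a constant. Since $2\alpha-2\sigma=2+2\delta<\epsilon(\sigma-1)$ by (3) and $j^*\ge\epsilon j-1$, this is summable in $j$.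

*(r2)*: here $i_2<j^*$, and $\sum_{i_2<j^*}2^{(J-\sigma)i_2}\le C2^{(J-\sigma)j^*}$. The bound is
$$CR^42^{2\alpha j}2^{-\sigma j}2^{-Jj}2^{(J-\sigma)j^*}=CR^42^{(2\alpha-2\sigma)j}2^{-(J-\sigma)(j-j^*)}.$$
As $j-j^*\ge(1-\epsilon)j$, it is summable in $j$ when $J$ is large.

*(r3)*: let $n_4$ be in block $i<j^*$; now the weight is only $C2^{2\alpha i}$. The two high entries contribute $2^{-\sigma j}\sum_{i_2}2^{-\sigma i_2-J(j-i_2)}\le C2^{-2\sigma j}$, the other low entry $\sum_k2^{(1-\sigma)k}\le C$, and the bound is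
$$CR^42^{-2\sigma j}\sum_{i<j^*}2^{(2\alpha+1-\sigma)i}\le CR^42^{[\epsilon(2\alpha+1-\sigma)-2\sigma]j}.$$
Since $2\alpha+1-\sigma=\alpha+2+\delta>0$, the exponent is at most $2\alpha+1-3\sigma<0$ by (3). Summable.

All these terms go into $\mathcal Q^{(1)}$.

## 7. A Hilbert–Schmidt bound for divided multiplication kernels

We now need to measure kernels such as $a_{nn'}V_{nn'}$ in the variables $g_n=\ell_n^\alpha c_n$, and also with $\sigma$ in place of $\alpha$ for deterministic bounds. For $\beta\in\{\alpha,\sigma\}$ put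
$$|G|_{j,\beta}=\|G\|_\infty+M_j^{1-\beta}\|G\|_\beta .$$
For a constant $G$ this is comparable with $|G|$. It also stays bounded for rough $G$ as long as $\|G\|_\beta$ does not exceed $M_j^{\beta-1}$.

**Lemma 3.** (a) If $f$ is spectrally supported in $\mathcal H_j$, then $\|D^\beta(G\,D^{-\beta}f)\|_2\le C|G|_{j,\beta}\|f\|_2$.

(b) If $|\gamma_{nn'}|\le C2^{(2\alpha-2)j}$ on $\mathcal P_j$, then
$$\Big(\sum_{\mathcal P_j}\gamma_{nn'}^2|G_{nn'}|^2\ell_n^{-2\beta}\ell_{n'}^{-2\beta}\Big)^{1/2}\le C\,|G|_{j,\beta}\times\begin{cases}2^{-j},&\beta=\alpha,\\2^{(1+2\delta)j},&\beta=\sigma.\end{cases}$$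

*Proof.* (a) By (F2) the left side is at most $C(\|G\|_\infty\|f\|_2+\|G\|_\beta\|D^{-\beta}f\|_\infty)$. By (F1) on each block, $\|D^{-\beta}f\|_\infty\le C\sum_{i\ge j^*}2^{i-\beta i}\|f\|_2\le CM_j^{1-\beta}\|f\|_2$, as $\beta>1$.

(b) Replace $|\gamma_{nn'}|$ by its upper bound. One of $n,n'$ lies in block $j$; by symmetry it suffices to sum over $n$ in block $j$ and $n'\in\mathcal H_j$. Let $T$ be the projector on $\mathcal H_j$ followed by $f\mapsto D^\beta(GD^{-\beta}f)$. For $n'\in\mathcal H_j$ we have $\langle T\varphi_{n'},\varphi_n\rangle=\ell_n^\beta\ell_{n'}^{-\beta}G_{nn'}$, so by Bessel and (a)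
$$\sum_{n'}|G_{nn'}|^2\ell_n^{-2\beta}\ell_{n'}^{-2\beta}=\ell_n^{-4\beta}\sum_{n'}|\langle T\varphi_{n'},\varphi_n\rangle|^2\le2^{-4\beta j}\|T^*\varphi_n\|_2^2\le C2^{-4\beta j}|G|_{j,\beta}^2.$$
Block $j$ has at most $C2^{2j}$ indices $n$. After the square root the exponent of $2^j$ is $(2\alpha-2)+1-2\beta$, which is $-1$ for $\beta=\alpha$ and $1+2\delta$ for $\beta=\sigma$. $\square$

The case $G=1$, $\gamma_{nn'}=2^{(2\alpha-2)j}$ can be read off by hand: only $n=n'$ in block $j$ occurs, so on $S^2$, where block $j$ has about $2^{2j}$ indices, the left side for $\beta=\alpha$ is comparable with $2^{(2\alpha-2)j}2^{-2\alpha j}2^{j}=2^{-j}$.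

**Bounds on the pieces.** Write $v=v_j$, $w=w_j$. If $\|u\|_\sigma\le R$, then
$$\|v\|_\infty\le CR,\quad\|v\|_\alpha\le M_j^{\alpha-\sigma}R,\quad\|w\|_2\le M_j^{-\sigma}R,\quad\|w\|_\infty\le CM_j^{1-\sigma}R,\tag{9}$$
$$|V|_{j,\alpha},\ |Z|_{j,\alpha},\ |V|_{j,\sigma},\ |Z|_{j,\sigma}\le CR^2,\tag{10}$$
and the bounds that involve only $v$ use only $\|v\|_\sigma\le R$. The first line is clear from the frequency supports, (F1), and a sum over blocks $i\ge j^*$ for $\|w\|_\infty$. For (10), $\|V\|_\infty\le CR^2$; by (F2) $M_j^{1-\alpha}\|V\|_\alpha\le CM_j^{1-\alpha}\|v\|_\infty\|v\|_\alpha\le CM_j^{1-\sigma}R^2\le CR^2$, and $M_j^{1-\sigma}\|V\|_\sigma\le CM_j^{1-\sigma}R^2$. The same holds for $Z$.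

For deterministic terms we also record the following. By Cauchy–Schwarz with $c_n=\ell_n^{-\sigma}(\ell_n^\sigma c_n)$ and Lemma 3(b) with $\beta=\sigma$, for $|\gamma|\le C2^{(2\alpha-2)j}$ and any coefficients $x_n,y_n$ of functions $x,y\in H^\sigma$,
$$\sum_{\mathcal P_j}|\gamma_{nn'}G_{nn'}x_ny_{n'}|\le C2^{(1+2\delta)j}|G|_{j,\sigma}\|x\|_\sigma\|y\|_\sigma.\tag{11}$$

## 8. Moments conditional on the low modes

Under $\mu$, evaluate everything at $\Pi_Nu$. Then $v_j$ is independent of the Gaussians $g_n=\ell_n^\alpha c_n$, $n\in\mathcal H_j$, $\lambda_n\le N$, and $1_{B_R}\le1_{\{\|v_j\|_\sigma\le R\}}$. So we may freeze $v_j$ and use (F3) in the high modes.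

**Lemma 4.** Let $Y$ be a function of $v_j$ and $(g_n)_{n\in\mathcal H_j}$ which for fixed $v_j$ is a sum of at most four terms, each the real or imaginary part of a form $\sum h_ng_n$, $\sum h_n\bar g_n$, $\sum K_{nm}g_n\bar g_m$, $\sum K_{nm}g_ng_m$ or $\sum K_{nm}\bar g_n\bar g_m$, with coefficients depending on $v_j$. Suppose $\mathbb E[Y|v_j]=0$, and that all norms $\|h\|_{\ell^2}$, $\|K\|_{HS}$ are at most a constant $\mathsf h$ whenever $\|v_j\|_\sigma\le R$. Then
$$\|Y1_{B_R}\|_{L^p(\mu)}\le Cp\,\mathsf h\qquad(p\ge2).\tag{12}$$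

*Proof.* Fix $v_j$ with $\|v_j\|_\sigma\le R$. Subtract from each form its mean; the real or imaginary parts of these means add up to $\mathbb E[Y|v_j]=0$, so $Y$ is unchanged. Now (F3) gives $\mathbb E[|Y|^p|v_j]\le(Cp\,\mathsf h)^p$. Finally $\|Y1_{B_R}\|_{L^p}^p\le\mathbb E\big[1_{\{\|v_j\|_\sigma\le R\}}\mathbb E[|Y|^p|v_j]\big]$. $\square$

**Step 1: the correction $\mathcal R$.** The aim is the first bound of Proposition 1. The kernels of $\mathcal R_j$ in $(g_n)$ are $2\ell_n^{-\alpha}\ell_{n'}^{-\alpha}a_{nn'}V_{nn'}$ and $\ell_n^{-\alpha}\ell_{n'}^{-\alpha}b_{nn'}\bar Z_{nn'}$. The conditional mean is zero, because $a_{nn}=0$ and $\mathbb E[g_ng_{n'}]=0$. By (5), (10) and Lemma 3(b) with $\beta=\alpha$ one may take $\mathsf h\le CR^22^{-j}$. Summing (12) over $j\ge j_0$, $\|\mathcal R1_{B_R}\|_{L^p}\le C_Rp2^{-j_0}$.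

**Step 2: the low derivatives, $T1_j$.** The aim is to show that a time derivative on the low factors costs nothing. Let $\Pi_{<M_j}$ project on $\ell_n<M_j$. Then $\partial_tv=\dot v^0+\dot v^1$ with
$$\dot v^0=-i(-\Delta v+\Pi_N\Pi_{<M_j}F(v)),\qquad\dot v^1=-i\,\Pi_N\Pi_{<M_j}(F(u)-F(v)),$$
and correspondingly $\partial_tV=2\,\mathrm{Re}(\bar v\dot v^0)+2\,\mathrm{Re}(\bar v\dot v^1)$, $\partial_tZ=2v\dot v^0+2v\dot v^1$. The first piece depends on $v$ only; the second sees the high modes but is small.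

*Part with $\dot v^0$* (into $\mathcal Q^{(2)}$). It depends only on $v_j$ and, quadratically, on $(c_n)_{n\in\mathcal H_j}$; its conditional mean is zero for the same reasons as for $\mathcal R_j$. Since $\sigma-2>1$, $H^{\sigma-2}\subset L^\infty$ and $\|\dot v^0\|_\infty\le C(\|v\|_\sigma+\|F(v)\|_\sigma)\le C_R$. Also $\|\dot v^0\|_\alpha\le\|v\|_{\alpha+2}+\|F(v)\|_\alpha\le C_RM_j^{\alpha+2-\sigma}$. For $G=2\,\mathrm{Re}(\bar v\dot v^0)$ or $2v\dot v^0$, (F2) and (9) give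
$$|G|_{j,\alpha}\le C_R\big(1+M_j^{1-\alpha}M_j^{\alpha+2-\sigma}\big)=C_R(1+M_j^{3-\sigma})\le C_R,$$
and here $\sigma>3$ was used again. Lemma 3(b) gives $\mathsf h\le C_R2^{-j}$.

*Part with $\dot v^1$* (into $\mathcal Q^{(1)}$). As $\dot v^1$ lives in $\ell_n<M_j$ and $|F(u)-F(v)|\le C(|u|^2+|v|^2)|w|$,
$$\|\dot v^1\|_\infty\le CM_j\|F(u)-F(v)\|_2\le CM_jR^2\|w\|_2\le CR^3M_j^{1-\sigma},\qquad\|\dot v^1\|_\sigma\le CR^3.$$
So $G=2\,\mathrm{Re}(\bar v\dot v^1)$ or $2v\dot v^1$ has $\|G\|_\infty\le CR^4M_j^{1-\sigma}$, $\|G\|_\sigma\le CR^4$, hence $|G|_{j,\sigma}\le CR^4M_j^{1-\sigma}$. By (11) with $x,y\in\{w,\bar w\}$, whose $H^\sigma$ norms are at most $R$, this part is at most $CR^62^{(1+2\delta)j}M_j^{1-\sigma}$. It is summable in $j$, since $M_j\ge2^{\epsilon j-1}$ and $\epsilon(\sigma-1)>2+2\delta$.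

**Step 3: the nonlinear part of the high modes, $T2_j$.** We order $F(u)$ by the number of high factors:
$$F(u)=F(v)+(2Vw+Z\bar w)+G_2,\qquad G_2=2v|w|^2+\bar vw^2+|w|^2w,$$
and treat the three parts separately.

*Part with $G_2$* (into $\mathcal Q^{(1)}$). Every term of $G_2$ has at least two factors $w$, so by (F2) one of them, at least, is taken in $L^\infty$, and $\|G_2\|_\sigma\le CR^2\|w\|_\infty\le CR^3M_j^{1-\sigma}$. By (11) with $G\in\{V,\bar Z\}$, (5) and (10), the contribution is at most $C2^{(1+2\delta)j}R^2\cdot R^3M_j^{1-\sigma}\cdot R$, summable in $j$ as before.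

*Part with $F(v)$* (into $\mathcal Q^{(2)}$). Given $v_j$ it is a real-linear form in the $g_{n'}$, hence of mean zero. By Cauchy–Schwarz in $n$, with $|F(v)_n|=\ell_n^{-\alpha}\cdot\ell_n^\alpha|F(v)_n|$, and Lemma 3(b), (5), (10), the $\ell^2$ norms of its coefficients are at most
$$C\Big(\sum_{n'}\ell_{n'}^{-2\alpha}\Big(\sum_{n:(n,n')\in\mathcal P_j}(a_{nn'}|V_{nn'}|+b_{nn'}|Z_{nn'}|)|F(v)_n|\Big)^2\Big)^{1/2}\le C2^{-j}R^2\|F(v)\|_\alpha.$$
Now $\|F(v)\|_\alpha\le C\|v\|_\infty^2\|v\|_\alpha\le CR^3M_j^{\alpha-\sigma}=CR^3M_j^{1+\delta}$ and $M_j\le2^{\epsilon j}$, so $\mathsf h\le C_R2^{-j}2^{\epsilon(1+\delta)j}=C_R2^{-\kappa j}$. Here the threshold $2^{\epsilon j}$ pays: with $\epsilon=1$ the exponent would be $+\delta$.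

*Part with $2Vw+Z\bar w$* (into $\mathcal Q^{(2)}$). This is a product of two kernels, and both the mean and the norm need a look. On the index set $I=\{n\in\mathcal H_j:\lambda_n\le N\}$ introduce
$$\mathbf V=(V_{nm}),\qquad\mathbf Z=(Z_{nm}),\qquad A=(a_{nm}V_{nm}1_{\mathcal P_j}),\qquad B=(b_{nm}Z_{nm}1_{\mathcal P_j}).$$
All are symmetric, and $\mathbf V$, $A$ are real. With $c=(c_n)_{n\in I}$, the $n$-th coefficient of $2Vw+Z\bar w$ is $(2\mathbf Vc+\mathbf Z\bar c)_n$. Since $\mathrm{Re}(-iz)=\mathrm{Im}\,z$, this part of $T2_j$ is $4\,\mathrm{Im}\big((2\mathbf Vc+\mathbf Z\bar c)^TA\bar c\big)+2\,\mathrm{Im}\big((2\mathbf Vc+\mathbf Z\bar c)^T\bar Bc\big)$, i.e.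
$$8\,\mathrm{Im}(c^T\mathbf VA\bar c)+4\,\mathrm{Im}(\bar c^T\mathbf ZA\bar c)+4\,\mathrm{Im}(c^T\mathbf V\bar Bc)+2\,\mathrm{Im}(\bar c^T\mathbf Z\bar Bc).$$

Conditional mean: the second and third terms have mean zero since $\mathbb E[c_nc_m]=0$. The first has mean $8\,\mathrm{Im}\sum_n\ell_n^{-2\alpha}(\mathbf VA)_{nn}=0$, because $\mathbf VA$ is real. The fourth has mean
$$2\,\mathrm{Im}\sum_{n,m}\ell_n^{-2\alpha}b_{nm}1_{\mathcal P_j}|Z_{nm}|^2=0 .$$

Hilbert–Schmidt norm: put $\Lambda=\mathrm{diag}(\ell_n^\alpha)$, so $c=\Lambda^{-1}g$. The kernels in $g$ are, up to constants,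
$$\Lambda^{-1}XY\Lambda^{-1}=(\Lambda^{-1}X\Lambda)(\Lambda^{-1}Y\Lambda^{-1}),\qquad X\in\{\mathbf V,\mathbf Z\},\quad Y\in\{A,\bar B\}.$$
Since $X$ is symmetric, $\Lambda^{-1}X\Lambda=(\Lambda X\Lambda^{-1})^T$, and $\Lambda X\Lambda^{-1}$ has entries $\langle D^\alpha(GD^{-\alpha}\varphi_m),\varphi_n\rangle$ with $G\in\{V,Z\}$: it is a compression to modes in $\mathcal H_j$ of the operator in Lemma 3(a). Its operator norm is at most $C(|V|_{j,\alpha}+|Z|_{j,\alpha})\le CR^2$. The Hilbert–Schmidt norm of $\Lambda^{-1}Y\Lambda^{-1}$ is at most $CR^22^{-j}$ by Lemma 3(b), (5) and (10). As $\|PQ\|_{HS}\le\|P\|_{op}\|Q\|_{HS}$, we get $\mathsf h\le C_R2^{-j}$.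

**Step 4: adding up.** The three parts put into $\mathcal Q^{(2)}$ have $\mathsf h\le C_R2^{-\kappa j}$, since $\kappa<1$. Summing (12) over $j\ge j_0$ gives $\|\mathcal Q^{(2)}1_{B_R}\|_{L^p(\mu)}\le C_Rp2^{-\kappa j_0}$. The parts put into $\mathcal Q^{(1)}$, including those of Section 6, are bounded on $B_R$ by $C_{R,j_0}$. Proposition 1 is proved. $\square$

**Corollary 5.** For each $R\ge1$ and $s>0$ there is $j_1(R,s)$ such that for $j_0\ge j_1$ and all $N$, $\int_{B_R}e^{s|\mathcal R|}d\mu\le2$.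

*Proof.* For integers $k\ge1$, $\|\mathcal R1_{B_R}\|_{L^k(\mu)}\le2C_Rk2^{-j_0}$ (for $k=1$ use the $L^2$ bound). Expand the exponential and use $k^k/k!\le e^k$: the integral is at most $\sum_{k\ge0}(2eC_Rs2^{-j_0})^k\le2$ once $2eC_Rs2^{-j_0}\le\frac12$. $\square$

This is where linear growth in $p$ is used for the first time.

## 9. The flow on $H^\sigma$ and its Galerkin truncations

To use (7) we need truncated flows on all of $H^\sigma$ that stay in balls uniformly in $N$. Let $\Phi^N_t$ be the flow of $i\partial_tu+\Delta u=\Pi_NF(\Pi_Nu)$, i.e. $\Phi^N_t(u)=\phi^N_t(\Pi_Nu)+e^{it\Delta}(1-\Pi_N)u$, with $\phi^N_t$ the flow of (1) on $E_N$.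

**Proposition 6.** (i) $\Phi_t$ and $\Phi^N_t$ are global flows of homeomorphisms of $H^\sigma$, jointly continuous in $(t,u)$.

(ii) For all $R,T$ there is $R'=R'(R,T)\ge R$, independent of $N$, with $\Phi_t(B_R)\cup\Phi^N_t(B_R)\subset B_{R'}$ for $|t|\le T$.

(iii) $\Phi^N_t\to\Phi_t$ in $H^\sigma$, uniformly on $[-T,T]\times K$ for each compact $K\subset H^\sigma$.

**Step 1: local solutions and conservation laws.** $H^\sigma$ is an algebra, so $F$ and $\Pi_NF\Pi_N$ are Lipschitz on bounded sets of $H^\sigma$, uniformly in $N$, and $e^{it\Delta}$ is a strongly continuous unitary group. Picard iteration in Duhamel's formula gives a unique maximal solution $u\in C(H^\sigma)\cap C^1(H^{\sigma-2})$, and $\|u\|_\sigma$ blows up at a finite maximal time. Since $\sigma>2$, $u\in C(H^2)\cap C^1(L^2)$, which is enough to differentiate mass and energy. For the mass, $\frac{d}{dt}\|u\|_2^2=2\,\mathrm{Re}\langle-i(-\Delta u+F(u)),u\rangle=0$, as $\langle-\Delta u+F(u),u\rangle$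 is real. For the energy, $\frac{d}{dt}\big(\frac12\|\nabla u\|_2^2+\frac14\|u\|_{L^4}^4\big)=\mathrm{Re}\langle-\Delta u+F(u),\partial_tu\rangle=\mathrm{Re}\langle i\partial_tu,\partial_tu\rangle=0$; for the gradient term use $\langle-\Delta x,x\rangle-\langle-\Delta y,y\rangle=\mathrm{Re}\langle-\Delta(x+y),x-y\rangle$ with $x=u(t+h)$, $y=u(t)$. For $\Phi^N$ the same holds for $\Pi_Nu$, since $\partial_t\Pi_Nu\in E_N$, and $(1-\Pi_N)u$ has constant $H^\sigma$ norm. Hence $\|u(t)\|_1\le C_R$ (resp. $\|\Pi_Nu(t)\|_1\le C_R$) for data in $B_R$.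

**Step 2: a logarithmic inequality, and (ii).** We want to control $\|u\|_\infty$, which drives the growth of $\|u\|_\sigma$ by (F2), using the $H^1$ bound. With $f_i$ the block-$i$ part of $f$ and any integer $I\ge0$, (F1) and Cauchy–Schwarz give
$$\|f\|_\infty\le C\sum_{i\le I}2^i\|f_i\|_2+C\sum_{i>I}2^{i(1-\sigma)}\|f\|_\sigma\le C(1+I)^{1/2}\|f\|_1+C2^{-I(\sigma-1)}\|f\|_\sigma .$$
Take the least $I$ with $2^{I(\sigma-1)}\ge2+\|f\|_\sigma$: then
$$\|f\|_\infty\le C(1+\|f\|_1)(1+\log(2+\|f\|_\sigma))^{1/2}.$$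
Duhamel and (F2) give, for both flows (for $\Phi^N$ apply the inequality to $f=\Pi_Nu$),
$$\|u(t)\|_\sigma\le\|u_0\|_\sigma+C_R\Big|\int_0^t(1+\log(2+\|u\|_\sigma))\|u\|_\sigma\,ds\Big|.$$
For $t\ge0$ call the right side $X(t)$ and put $Y=1+\log(2+X)$. Then $Y'=X'/(2+X)\le C_RY$, so $Y(t)\le Y(0)e^{C_Rt}$; negative times are the same. So $\|u\|_\sigma$ cannot blow up, and (ii) holds.

**Step 3: continuity, (i).** Given (ii), Gronwall for the difference of two solutions shows that $\Phi_t,\Phi^N_t$ are Lipschitz on bounded sets, uniformly for $|t|\le T$. With continuity in $t$ this gives joint continuity, and the inverse of $\Phi_t$ is $\Phi_{-t}$.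

**Step 4: convergence, (iii).** Let $u=\Phi_tu_0$, $u_N=\Phi^N_tu_0$, $u_0\in K\subset B_R$. Write
$$F(u)-\Pi_NF(\Pi_Nu_N)=(1-\Pi_N)F(u)+\Pi_N(F(u)-F(\Pi_Nu))+\Pi_N(F(\Pi_Nu)-F(\Pi_Nu_N)).$$
By Duhamel and (ii),
$$\|u-u_N\|_\sigma(t)\le\Big|\int_0^t\big(\|(1-\Pi_N)F(u)\|_\sigma+C_{R'}\|(1-\Pi_N)u\|_\sigma+C_{R'}\|u-u_N\|_\sigma\big)ds\Big|.$$
The set $\{\Phi_su_0:|s|\le T,u_0\in K\}$ is compact by joint continuity, and so is its image under $F$. On compact sets $1-\Pi_N\to0$ uniformly. So the first two terms tend to $0$ uniformly, and Gronwall finishes the proof of Proposition 6. $\square$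

## 10. Transport by the truncated flow, uniformly in $N$

**Proposition 7.** For all $R,T>0$, $\theta\in(0,1)$ there is $C$ such that for all $N$, all $|t|\le T$ and all Borel $A\subset B_R$: $\mu(\Phi_t^N(A))\le C\mu(A)^\theta$.

**Step 1: change of variables.** As in Section 1, we express $\mu(\Phi^N_tA)$ as an integral over $A$. Write $d\mu=Z_N^{-1}e^{-\mathcal E(u^N)}du^N\otimes d\mu^\perp$, where $u^N=\Pi_Nu$, $du^N$ is Lebesgue measure on $E_N$ and $\mu^\perp$ is the law of $(1-\Pi_N)u$. The field (1) has divergence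
$$2\,\mathrm{Re}\sum_n\partial_{c_n}\big(-i(\lambda_n^2c_n+F_n)\big)=2\,\mathrm{Re}\Big(-i\sum_n\Big(\lambda_n^2+2\int|u|^2\varphi_n^2\Big)\Big)=0,$$
so $\phi^N_t$ preserves $du^N$; and $e^{it\Delta}$ preserves $\mu^\perp$, as it multiplies independent standard complex Gaussians by unimodular constants. Thus $\Phi^N_t$ preserves $du^N\otimes d\mu^\perp$, and
$$\mu(\Phi^N_tA)=\int_Ae^{\mathcal E(u^N)-\mathcal E(\phi^N_tu^N)}d\mu .$$
In particular $\mu(A)=0$ implies $\mu(\Phi^N_tA)=0$, and we may assume $\mu(A)>0$.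

**Step 2: choice of $j_0$.** All smallness is fixed here, before $N$, $A$ and $p$. Let $R'\ge1$ be as in Proposition 6(ii), $\theta'=\theta^{1/3}$, and $\eta=4C_{R'}2^{-\kappa j_0}$, with $C_{R'}$ the constant of Proposition 1 for $\mathcal Q^{(2)}$. Choose $j_0$ so that $e\eta T\le1-\theta'$ and so that Corollary 5 holds on $B_{R'}$ with $s=2+\frac1{1-\theta'}$, hence with all smaller $s$.

**Step 3: a differential inequality.** We now insert $\mathcal R$ as a weight. Let $\mathcal R_N(u)=\mathcal R(\Pi_Nu)$ and $d\rho_N=e^{-\mathcal R_N}d\mu$. By the invariance in Step 1,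
$$y(t):=\rho_N(\Phi^N_tA)=\int_Ae^{\mathcal E(u^N)-(\mathcal E+\mathcal R)(\phi_t^Nu^N)}d\mu(u)>0.$$
Since $A\subset B_R$, for $|t|\le T$ both $u^N$ and $\phi^N_tu^N$ stay in a bounded set of the finite-dimensional space $E_N$, where the integrand and its $t$-derivative are bounded. So we may differentiate under the integral, use (7), and undo the change of variables:
$$y'(t)=-\int_{\Phi^N_tA}\mathcal Q(\Pi_Nu)\,d\rho_N.$$
As $\Phi^N_tA\subset B_{R'}$, Proposition 1 and Hölder give, for all $p\ge2$ and $|t|\le T$,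
$$|y'|\le C_1y+\|\mathcal Q^{(2)}1_{B_{R'}}\|_{L^p(\rho_N)}\,y^{1-1/p},\tag{13}$$
with $C_1=C_1(R',j_0)$ independent of $N$. By Cauchy–Schwarz and Corollary 5 with $s=2$,
$$\|\mathcal Q^{(2)}1_{B_{R'}}\|_{L^p(\rho_N)}\le\|\mathcal Q^{(2)}1_{B_{R'}}\|_{L^{2p}(\mu)}\Big(\int_{B_{R'}}e^{-2\mathcal R_N}d\mu\Big)^{\frac1{2p}}\le2pC_{R'}2^{-\kappa j_0}\cdot2=\eta p.$$

**Step 4: integration, and the choice of $p$.** Here the linear growth in $p$ is decisive. Let $t\ge0$; negative $t$ is identical, since (13) bounds $|y'|$. For $z=e^{-C_1t}y$ we get $z'\le\eta pz^{1-1/p}$, i.e. $(z^{1/p})'\le\eta$. So $z(t)^{1/p}\le y(0)^{1/p}+\eta T$, and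
$$z(t)\le y(0)\big(1+\eta Ty(0)^{-1/p}\big)^p\le y(0)\exp\big(p\eta Ty(0)^{-1/p}\big).$$
If $y(0)\le1$, take $p=2+\log\frac1{y(0)}$: then $y(0)^{-1/p}\le e$ and $z(t)\le e^{2e\eta T}y(0)^{1-e\eta T}$. If $y(0)>1$, then $y(0)\le2$ by Corollary 5, and $p=2$ gives $z(t)\le e^{2\eta T}y(0)\le2e^{2e\eta T}y(0)^{1-e\eta T}$. Since $1-e\eta T\ge\theta'$ and $y(0)\le2$, in both cases
$$\rho_N(\Phi_t^NA)\le C\rho_N(A)^{\theta'},\tag{14}$$
with $C$ independent of $N$, $A$ and $t\in[-T,T]$.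

**Step 5: from $\rho_N$ back to $\mu$.** Removing the weight costs two more powers $\theta'$. By Hölder and Corollary 5,
$$\rho_N(A)\le\mu(A)^{\theta'}\Big(\int_{B_R}e^{-\frac1{1-\theta'}\mathcal R_N}d\mu\Big)^{1-\theta'}\le2\mu(A)^{\theta'},$$
and, writing $1=e^{-\theta'\mathcal R_N}e^{\theta'\mathcal R_N}$,
$$\mu(\Phi_t^NA)\le\rho_N(\Phi^N_tA)^{\theta'}\Big(\int_{B_{R'}}e^{\frac{\theta'}{1-\theta'}\mathcal R_N}d\mu\Big)^{1-\theta'}\le2\rho_N(\Phi^N_tA)^{\theta'}.$$
Combining with (14), $\mu(\Phi^N_tA)\le C\mu(A)^{\theta'^3}=C\mu(A)^\theta$. $\square$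

## 11. The limit $N\to\infty$ and the densities

**Step 1: Theorem B(1).** We pass to the limit on compact sets, where $\Phi^N_{-t}$ converges uniformly, and then use regularity of $\mu$. Fix $R,T,\theta$, $|t|\le T$, and let $C$ be the constant of Proposition 7 for $R+1,T,\theta$.

*Compact $A\subset B_R$.* For $0<\eta\le1$ let $A_\eta=\{u\in H^\sigma:\mathrm{dist}_{H^\sigma}(u,A)\le\eta\}\subset B_{R+1}$. The set $\Phi_t(A)$ is compact, so by Proposition 6(iii) $\Phi^N_{-t}\to\Phi_{-t}$ uniformly on it. Since $\Phi_{-t}(\Phi_t(A))=A$, for $N$ large $\Phi^N_{-t}(\Phi_t(A))\subset A_\eta$, i.e. $\Phi_t(A)\subset\Phi^N_t(A_\eta)$. Thus $\mu(\Phi_tA)\le C\mu(A_\eta)^\theta$. Let $\eta\downarrow0$: since $A$ is closed, $\mu(A_\eta)\to\mu(A)$, so $\mu(\Phi_tA)\le C\mu(A)^\theta$.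

*Borel $A\subset B_R$.* $\Phi_t(A)$ is Borel because $\Phi_t$ is a homeomorphism. If $K\subset\Phi_t(A)$ is compact, then $\Phi_{-t}(K)\subset A$ is compact, and by the first case $\mu(K)=\mu(\Phi_t\Phi_{-t}K)\le C\mu(\Phi_{-t}K)^\theta\le C\mu(A)^\theta$. Take the supremum over $K$: a Borel probability measure on a Polish space is inner regular. $\square$

**Step 2: Theorem A and mutual absolute continuity in B(2).** Let $\mu(A)=0$. For every $R\in\mathbb N$, B(1) with $-t$ gives $\mu(\Phi_{-t}(A\cap B_R))\le C\mu(A\cap B_R)^\theta=0$. The balls exhaust $H^\sigma$, so $(\Phi_t)_*\mu(A)=\mu(\Phi_{-t}A)=0$. Hence $(\Phi_t)_*\mu\ll\mu$. Conversely, if $\mu(\Phi_{-t}A)=0$, the same argument with $-t$ in place of $t$, applied to the set $\Phi_{-t}A$, gives $\mu(A)=\mu(\Phi_t\Phi_{-t}A)=0$. So $\mu\ll(\Phi_t)_*\mu$. With $M=S^2$ this is Theorem A. $\square$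

**Step 3: $L^q$ bounds on $f_t$.** The power bound in B(1) controls the tails of the density. Let $A_s=B_R\cap\{f_t>s\}$. By B(1),
$$s\mu(A_s)\le\int_{A_s}f_t\,d\mu=\mu(\Phi_{-t}A_s)\le C\mu(A_s)^\theta,$$
so $\mu(A_s)\le(C/s)^{1/(1-\theta)}$, uniformly for $|t|\le T$. Given $0<q<\infty$, choose $\theta<1$ with $\frac1{1-\theta}>q$; then
$$\int_{B_R}f_t^q\,d\mu=q\int_0^\infty s^{q-1}\mu(A_s)\,ds\le1+q\int_1^\infty s^{q-1}(C/s)^{1/(1-\theta)}ds<\infty,$$
uniformly for $|t|\le T$.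

**Step 4: $L^q$ bounds on $f_t^{-1}$.** We turn them into bounds on $f_{-t}$. Since $\mu=(\Phi_{-t})_*(\Phi_t)_*\mu=(\Phi_{-t})_*(f_t\mu)$, for bounded Borel $h$
$$\int h\,d\mu=\int(h\circ\Phi_{-t})f_t\,d\mu=\int\big(h\cdot(f_t\circ\Phi_t)\big)\circ\Phi_{-t}\,d\mu=\int h\,(f_t\circ\Phi_t)\,f_{-t}\,d\mu,$$
so $(f_t\circ\Phi_t)f_{-t}=1$ almost everywhere. Composing with $\Phi_{-t}$, which preserves null sets by Step 2, gives $f_t^{-1}=f_{-t}\circ\Phi_{-t}$ almost everywhere. Therefore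
$$\int_{B_R}f_t^{-q}d\mu=\int_{B_R}(f_{-t}\circ\Phi_{-t})^qd\mu=\int_{\Phi_{-t}(B_R)}f_{-t}^q\,d(\Phi_{-t})_*\mu=\int_{\Phi_{-t}(B_R)}f_{-t}^{q+1}d\mu\le\int_{B_{R'}}f_{-t}^{q+1}d\mu,$$
and by Step 3, on the ball $B_{R'}$ with $R'=R'(R,T)$, the last integral is bounded uniformly for $|t|\le T$. This completes the proof of Theorem B. $\blacksquare$
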